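\title{A gap in the saturation spectrum of ideals on $\omega_1$}

\begin{abstract}
We study the set of cardinals $\lambda$ for which some countably complete ideal on $\omega_1$ is $\lambda^+$-saturated but not $\lambda$-saturated. Assuming the consistency of a Mahlo cardinal, we show that this set can be $\{\omega_2,\omega_4\}$, with the continuum equal to any prescribed $\aleph_N$, $4\le N<\omega$. The model is a two-step generic extension of $L$. In it, every ideal with an antichain of size $\omega_3$ lies, via a suitable map, above the ideal generated by the complements of ground-model clubs, and every ideal above that ideal has an antichain of size $\omega_4$.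
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout the paper an \emph{ideal on $\omega_1$} is a family $I$ of subsets of $\omega_1$ that is closed under subsets and under countable unions, contains all singletons, and does not contain $\omega_1$. The smallest example is the ideal $\mathrm{Bd}$ of countable sets. A set $A\subseteq\omega_1$ is \emph{$I$-positive} if $A\notin I$. An \emph{$I$-antichain} is a family of $I$-positive sets whose pairwise intersections lie in $I$, and $I$ is \emph{$\lambda$-saturated}, for a cardinal $\lambda$, if there is no $I$-antichain of cardinality $\lambda$. If we think of the members of $I$ as null sets, saturation measures how many essentially disjoint non-null sets fit into $\omega_1$.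

A subfamily of an antichain is an antichain. Hence $I$ is $\lambda^+$-saturated and not $\lambda$-saturated exactly when $\lambda$ is the largest cardinality of an $I$-antichain. We are interested in the \emph{spectrum}
\[
\Sigma=\{\lambda:\text{some ideal on $\omega_1$ is $\lambda^+$-saturated but not $\lambda$-saturated}\}.
\]
Every ideal has an antichain of size $\omega_1$ (Example~\ref{ex:omega1}) and none of size greater than $2^{\aleph_1}$, so $\Sigma\subseteq[\omega_1,2^{\aleph_1}]$. If $2^{\aleph_1}=\aleph_2$ there are only two candidates. When $2^{\aleph_1}$ is large, one can ask which shapes $\Sigma$ may take. As stated in \cite{SP}, there is a model of ZFC with $2^{\aleph_0}=\aleph_{15}$ in which $\Sigma=\{\lambda:\omega_2\le\lambda<\omega_6\}$, and there is such a model in which $\Sigma=\{\lambda:\omega_4\le\lambda<\omega_6\}$. In both cases $\Sigma$ is an interval of cardinals. The following question was posed in \cite{SP}.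

\begin{quote}
Is it consistent that there are $\lambda^+$-saturated non-$\lambda$-saturated ideals on $\omega_1$ if and only if $\lambda=\omega_2$ or $\lambda=\omega_4$?
\end{quote}

There is a simple reason to expect that $\omega_3$ is hard to omit. Let $\{A_x:x<\omega_4\}$ be an $I$-antichain, and let $I_0$ consist of the sets that are covered by a countable set together with countably many intersections $A_x\cap A_y$, $x<y<\omega_3$. Then $I_0\subseteq I$, so $I_0$ is an ideal, the sets $A_x$ are $I_0$-positive, and $\{A_x:x<\omega_3\}$ is an $I_0$-antichain. The ideal $I_0$ has been told about only $\omega_3$ many sets, and one would guess that it is $\omega_4$-saturated, which would put $\omega_3$ into $\Sigma$. To omit $\omega_3$ we need a model in which this guess fails for every choice of $\omega_3$ members of every large antichain: the pairwise intersections of $\omega_3$ many sets must always generate an ideal with an antichain of size $\omega_4$. We show that this can be arranged.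

Recall that a cardinal $\kappa$ is \emph{Mahlo} if it is inaccessible and every closed unbounded subset (\emph{club}) of $\kappa$ contains an inaccessible cardinal.

\begin{theorem}\label{thm:main}
Let $4\le N<\omega$. If ZFC $+$ ``there is a Mahlo cardinal'' is consistent, then so is ZFC $+$ $2^{\aleph_0}=\aleph_N$ $+$ ``for every cardinal $\lambda$, there is an ideal on $\omega_1$ that is $\lambda^+$-saturated but not $\lambda$-saturated if and only if $\lambda\in\{\omega_2,\omega_4\}$''.
\end{theorem}

In particular the continuum may be $\aleph_{15}$. Other spectra are not treated here.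

The model is $V[G]$, where $V$ is a generic extension of $L$ and $G$ is generic for a forcing $P$ that turns a Mahlo cardinal $\kappa$ into $\omega_1$. The central object is the ideal $J$ generated by the complements of the clubs of $\kappa$ that belong to $V$. The forcing $P$ adds $\omega_4$ functions any two of which agree only on a set in $J$; this gives antichains of size $\omega_4$ to $J$ and to every ideal that lies above $J$. Each pair of functions is made to disagree on one specified club and is left free to agree off it. The clubs are assigned to the pairs in such a way that every club is assigned to many pairs within any family of size $\omega_3$, and this is what pushes an ideal with an antichain of size $\omega_3$ above $J$.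

Section~\ref{sec:reduction} isolates the two elementary principles behind all lower and upper bounds and reduces the theorem to five properties of $J$. Section~\ref{sec:forcing} states what is needed of $V$, defines $P$, and carries out the main argument in the simplest case. Sections~\ref{sec:basic}--\ref{sec:covering} prove the five properties, and Section~\ref{sec:ground} constructs $V$.

\section{Reduction to five properties}\label{sec:reduction}

\subsection{Lower bounds: functions into $\omega$}

All large antichains in this paper come from families of functions into $\omega$.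

\begin{lemma}\label{lem:functions}
Let $I$ be an ideal on $\omega_1$, let $A\notin I$, and let $\lambda$ be a cardinal of uncountable cofinality. Suppose that $F_x:A\to\omega$ $(x<\lambda)$ are functions with $\{\xi\in A:F_x(\xi)=F_y(\xi)\}\in I$ for $x\ne y$. Then there is an $I$-antichain of size $\lambda$.
\end{lemma}

\begin{proof}
Fix $x$. The positive set $A$ is the union of the countably many sets $F_x^{-1}(n)$, so some $F_x^{-1}(n_x)$ is positive. Since $\operatorname{cf}(\lambda)>\omega$, there is $n$ with $n_x=n$ for $\lambda$ many $x$. For two such $x\neq y$ the set $F_x^{-1}(n)\cap F_y^{-1}(n)$ is contained in the agreement set of $F_x$ and $F_y$, so it lies in $I$; in particular the two positive sets are different.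
\end{proof}

\begin{example}\label{ex:omega1}
Fix injections $c_\xi:\xi\to\omega$ for $\xi<\omega_1$. For $\alpha<\omega_1$ let $F_\alpha(\xi)=c_\xi(\alpha)$ if $\xi>\alpha$ and $F_\alpha(\xi)=0$ otherwise. For $\alpha<\beta$ the functions $F_\alpha$ and $F_\beta$ differ at every $\xi>\beta$. Every ideal contains the countable sets, so by Lemma~\ref{lem:functions} every ideal has an antichain of size $\omega_1$.
\end{example}

An antichain for an ideal $J$ need not be an antichain for a larger ideal, since its members may become null. Functions into $\omega$ do not have this defect: the positive fibers are chosen anew for each ideal. They can even be pulled back along maps. For $g:A\to\omega_1$ and $B\subseteq\omega_1$ we write $g^{-1}[B]=\{\xi\in A:g(\xi)\in B\}$.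

\begin{definition}\label{def:above}
Let $I$ and $J$ be ideals on $\omega_1$. We say that $I$ \emph{lies above} $J$ if there are an $I$-positive set $A$ and a map $g:A\to\omega_1$ with $g^{-1}[B]\in I$ for all $B\in J$.
\end{definition}

Every $I\supseteq J$ lies above $J$, by the identity map.

\begin{corollary}\label{cor:pullback}
Let $\operatorname{cf}(\lambda)>\omega$ and let $F_x:\omega_1\to\omega$ $(x<\lambda)$ be functions any two of which agree only on a set in $J$. Then every ideal $I$ above $J$ has an antichain of size $\lambda$.
\end{corollary}

\begin{proof}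
Let $A$ and $g$ be as in Definition~\ref{def:above}. The agreement set of $F_x\circ g$ and $F_y\circ g$ is the preimage under $g$ of the agreement set of $F_x$ and $F_y$, so it lies in $I$. Apply Lemma~\ref{lem:functions}.
\end{proof}

\subsection{Upper bounds: covering}

All upper bounds come from the following observation.

\begin{lemma}\label{lem:cover}
Let $A_0,A_1,A_2,\dots\subseteq\omega_1$ satisfy $A_0\cap A_n\in I$ for $n\ge1$. If $B\subseteq A_0$ and $B\subseteq\bigcup_{n\ge1}A_n$, then $B\in I$.
\end{lemma}

\begin{proof}
$B\subseteq\bigcup_{n\ge1}(A_0\cap A_n)$, and $I$ is closed under countable unions.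
\end{proof}

So a family fails to be an antichain for every ideal once one of its members is covered by countably many others. In generic extensions such coverings arise from the finiteness of conditions. For instance, force with finite partial functions from $\omega\times\omega_1$ to $2$, let $h$ be the generic function, and let $A_n=\{\xi:h(n,\xi)=1\}$. Given $\xi$ and a condition $q$, some $n\ge1$ has $(n,\xi)\notin\operatorname{dom}q$, and $q\cup\{((n,\xi),1)\}$ forces $\xi\in A_n$. Thus $A_0$ is covered by the $A_n$, $n\ge1$: the condition that put $\xi$ into $A_0$ can be \emph{copied} to a fresh coordinate. In our model copying cannot always succeed, since we also want large antichains. The work consists in controlling exactly when it does.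

\subsection{The reduction}

Generic extensions of $L$ are used with the usual metamathematical conventions.

\begin{proposition}\label{prop:five}
Let $\kappa$ be a Mahlo cardinal and $4\le N<\omega$. There is a generic extension of $L$ in which $2^{\aleph_0}=\aleph_N$ and there is an ideal $J$ on $\omega_1$ such that:
\begin{enumerate}
\item[(a)] no ideal on $\omega_1$ is $\omega_2$-saturated;
\item[(b)] every ideal on $\omega_1$ is $\omega_5$-saturated;
\item[(c)] no ideal above $J$ is $\omega_4$-saturated;
\item[(d)] every ideal that is not $\omega_3$-saturated lies above $J$;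
\item[(e)] $\mathrm{Bd}$ does not lie above $J$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:five}]
Work in the model of the proposition, and let $I$ be $\lambda^+$-saturated and not $\lambda$-saturated. By (a), $I$ has an antichain of size $\omega_2$, so $\lambda^+>\omega_2$, that is, $\lambda\ge\omega_2$. By (b), $\lambda<\omega_5$. If $\lambda=\omega_3$, then $I$ lies above $J$ by (d) and so is not $\omega_4$-saturated by (c), although $\lambda^+=\omega_4$. Hence $\Sigma\subseteq\{\omega_2,\omega_4\}$. The ideal $J$ lies above itself, so it is not $\omega_4$-saturated by (c), and it is $\omega_5$-saturated by (b); thus $\omega_4\in\Sigma$. The ideal $\mathrm{Bd}$ is not $\omega_2$-saturated by (a), and it is $\omega_3$-saturated by (d) and (e); thus $\omega_2\in\Sigma$.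
\end{proof}

The value of the continuum and properties (a) and (c) are established in Section~\ref{sec:basic}, property (e) in Section~\ref{sec:escape}, and properties (b) and (d) in Section~\ref{sec:covering}.

\subsection{Notation and standard facts}\label{sub:facts}

We write $[X]^{\lambda}$, $[X]^{<\lambda}$, $[X]^{\le\lambda}$ for the sets of subsets of $X$ of the indicated size, ${}^\alpha X$ for the set of functions from $\alpha$ to $X$, and $\operatorname{otp}$ for order type. The $n$-th successor of $\kappa$ is $\kappa^{+n}$. We use the following facts.

\emph{The $\Delta$-system lemma.} Let $\rho\le\nu$ be infinite cardinals with $\nu^{<\rho}=\nu$, and let $w_k$ $(k<\nu^+)$ be sets of size less than $\rho$. Then there are $K\in[\nu^+]^{\nu^+}$ and a set $d$, the \emph{root}, with $w_k\cap w_l=d$ for all $k\ne l$ in $K$. We use it with $\rho=\nu=\kappa$, and with $\rho=\kappa^+$ and $\nu^\kappa=\nu$. By \emph{thinning} we mean the pigeonhole principle: a function from a set of size $\nu^+$ into a set of size at most $\nu$ is constant on a subset of size $\nu^+$.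

\emph{Forcing.} Stronger conditions are smaller. For regular $\lambda$, a forcing is \emph{$\lambda$-c.c.}\ if its antichains have size less than $\lambda$; it then preserves cardinals $\ge\lambda$. If decreasing sequences of length less than $\lambda$ have lower bounds, the forcing adds no new sequences of ground-model elements of length less than $\lambda$ and preserves cardinals $\le\lambda$; moreover every condition has an extension deciding any given fewer than $\lambda$ many names for ordinals. If $p\in G$ and a ground-model set $D$ is dense below $p$, then $G\cap D\ne\emptyset$. In particular, if every $q\le p$ is compatible with a member of a ground-model set $\{p^n:n\ge1\}$, then $p$ forces that some $p^n$ is in the generic filter.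

\emph{Elementary submodels.} $\mathcal H_\vartheta$ is the set of sets of hereditary cardinality less than $\vartheta$, for a regular $\vartheta$ much larger than all objects under discussion. If $\mathcal M\prec\mathcal H_\vartheta$, $t\in\mathcal M$ and $|t|\subseteq\mathcal M$, then $t\subseteq\mathcal M$, because $\mathcal M$ contains a bijection from $|t|$ onto $t$. Finite subsets of $\mathcal M$ are elements of $\mathcal M$. For $P\in\mathcal M$, a condition $q$ is \emph{$(\mathcal M,P)$-generic} if for every dense open $D\subseteq P$ in $\mathcal M$, every $r\le q$ is compatible with a member of $D\cap\mathcal M$; then $q$ forces $G\cap D\cap\mathcal M\neq\emptyset$.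

\section{The forcing and the simplest case}\label{sec:forcing}

\subsection{What is needed of the ground model}

Fix $N$ and a Mahlo cardinal $\kappa$, and put
\[
\chi=\kappa^+,\qquad \mu=\kappa^{+3},\qquad \theta=\kappa^{+(N-1)}\ge\mu .
\]
In the final model $\kappa,\chi,\chi^+,\mu,\theta$ become $\omega_1,\omega_2,\omega_3,\omega_4,\omega_N$.

We want to assign a club $H(x,y)\subseteq\kappa$ to every pair $x\ne y$ in $\mu$. Copying will move data from a coordinate $x$ to a nearby coordinate $x'$, and we must then know $H(x',y)$ in terms of $H(x,y)$ for the other coordinates $y$ in play. Branches of a tree have exactly this property. So we attach to each $x<\mu$ a function $b_x:\chi\to2$, list the $\chi$ many clubs of $\kappa$ as $\langle H_j:j<\chi\rangle$, and let the splitting level of $b_x$ and $b_y$ name the club. A third object, a partial function $\ell$ that assigns a ``limit'' $\ell(s)<\mu$ to some $\omega$-sequences $s$ of ordinals below $\mu$, is explained in Remark~\ref{rem:block}.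

\begin{proposition}\label{prop:ground}
There is a generic extension $V$ of $L$, with the same cardinals as $L$, in which the following hold.
\begin{enumerate}
\item[(V1)] $\kappa$ is Mahlo, $\kappa^{<\kappa}=\kappa$, $2^\kappa=\chi^\kappa=\chi$, $\mu^\kappa=\mu$ and $\theta^\kappa=\theta$.
\item[(V2)] There are an enumeration $\langle H_j:j<\chi\rangle$ of all clubs of $\kappa$, pairwise distinct functions $b_x:\chi\to2$ $(x<\mu)$, and a partial function $\ell$ from $\{s\subseteq\mu:\operatorname{otp}(s)=\omega\}$ to $\mu$ such that, with $\Delta(x,y)=\min\{j:b_x(j)\ne b_y(j)\}$ for $x\neq y$, property \textup{(V3)} holds.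
\item[(V3)] Let $S\subseteq\kappa$, let $K$ be a set of size $\chi^+$, let $(\alpha,k)\mapsto x^k_\alpha$ be a one-to-one map from $S\times K$ to $\mu$, and let $H\subseteq\kappa$ be a club. Then there are distinct $k_0,k_1,k_2,\ldots\in K$ and $j_1<j_2<\dots<\chi$ such that $H_{j_n}=H$ for all $n\ge1$ and, for all $\alpha\in S$:
\begin{enumerate}
\item[(1)] $\Delta(x^{k_0}_\alpha,x^{k_n}_\alpha)=j_n$ for all $n\ge1$;
\item[(2)] every infinite $s\subseteq\{x^{k_n}_\alpha:n\ge1\}$ has order type $\omega$, belongs to $\operatorname{dom}\ell$, and satisfies $\ell(s)=x^{k_0}_\alpha$.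
\end{enumerate}
\end{enumerate}
\end{proposition}

The proof is given in Section~\ref{sec:ground}. Until then we work in $V$ and its generic extensions, and we write
\[
H(x,y)=H_{\Delta(x,y)}.
\]
When $S$ is a single point, (V3) says that any $\chi^+$ ordinals below $\mu$ contain a \emph{comb for $H$}: a sequence $x_0,x_1,x_2,\dots$ such that $b_{x_n}$ leaves $b_{x_0}$ at a level $j_n$ coding $H$, the levels $j_n$ increase, and $\ell$ sends every infinite subset of $\{x_n:n\ge1\}$ to $x_0$ (Figure~\ref{fig:comb}). In general (V3) gives up to $\kappa$ many combs in parallel, with the same levels.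

The tree property that we use is this. Let $x\ne x'$, $y\ne x$, and $j=\Delta(x,x')$. Then
\begin{equation}\label{eq:ultra}
\Delta(x,y)\ne j\quad\Longrightarrow\quad \Delta(x',y)=\min\{\Delta(x,y),j\}.
\end{equation}
Indeed, $b_x$ and $b_{x'}$ agree below $j$, which settles the case $\Delta(x,y)<j$; and if $\Delta(x,y)>j$, then $b_y$ agrees with $b_x$ up to and including $j$, so it first differs from $b_{x'}$ at $j$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[thick,->] (0,0) -- (9.5,0) node[right] {$b_{x_0}$};
\draw[->] (1.5,0) -- (2.5,1.2) node[above] {$b_{x_1}$};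
\draw[->] (5.2,0) -- (6.2,1.2) node[above] {$b_{x_2}$};
\draw[->] (7,0) -- (8,1.2) node[above] {$b_{x_3}$};
\draw[dashed,->] (3.5,0) -- (4.5,-1.2) node[below] {$b_y$};
\fill (1.5,0) circle (1.5pt) node[below] {$j_1$};
\fill (5.2,0) circle (1.5pt) node[below] {$j_2$};
\fill (7,0) circle (1.5pt) node[below] {$j_3$};
\fill (3.5,0) circle (1.5pt) node[above] {$\Delta(x_0,y)$};
\end{tikzpicture}
\caption{A comb. Functions $\chi\to2$ are drawn as branches of the binary tree, growing from left to right, and $\Delta$ is the level at which two branches split. The branch $b_{x_n}$ leaves $b_{x_0}$ at level $j_n$. A further branch $b_y$ splits from $b_{x_n}$ at level $\min\{\Delta(x_0,y),j_n\}$ if $\Delta(x_0,y)\neq j_n$; here $\Delta(x_1,y)=j_1$ and $\Delta(x_2,y)=\Delta(x_3,y)=\Delta(x_0,y)$.}\label{fig:comb}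
\end{figure}

\subsection{The forcing $P$}

We add functions $f_x:[\omega,\kappa)\to\kappa$ $(x<\mu)$ with $f_x(\eta)<\eta$. Once every $\eta<\kappa$ is countable these are, up to coding, functions into $\omega$, as required by Corollary~\ref{cor:pullback}. A condition contains finitely many values, so that copying is possible, and finitely many \emph{promises} $(t,\delta)$; such a promise declares that for $x\ne y$ in $t$ the functions $f_x$ and $f_y$ differ on $H(x,y)\setminus\delta$. A third, independent component adds $\theta$ reals.

A set $t\subseteq\mu$ is \emph{$\ell$-closed} if $\ell(s)\in t$ whenever $s\subseteq t$ and $s\in\operatorname{dom}\ell$. Let $\mathcal T$ be the set of $\ell$-closed $t\in[\mu]^{<\kappa}$. The intersection of two $\ell$-closed sets is $\ell$-closed. Every $t\in[\mu]^{<\kappa}$ is contained in a member of $\mathcal T$: put $t_0=t$, $t_{i+1}=t_i\cup\{\ell(s):s\subseteq t_i,\ s\in\operatorname{dom}\ell\}$, and take unions at limits. Each countable subset of $t_{\omega_1}$ lies in some $t_i$, $i<\omega_1$, so $t_{\omega_1}$ is $\ell$-closed, and $|t_{\omega_1}|<\kappa$ because $|t_{i+1}|\le|t_i|^{\omega}$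 and $\kappa$ is inaccessible.

Let $f$ be a partial function on $\mu\times[\omega,\kappa)$. An element $(x,\eta)$ of $\operatorname{dom}f$ is a \emph{point over $x$ at height $\eta$}. For $t\subseteq\mu$ and $\delta<\kappa$, a \emph{conflict of $f$ with $(t,\delta)$} is a triple $(x,y,\eta)$ with $x\ne y$ in $t$, $\eta\ge\delta$, $\eta\in H(x,y)$, $(x,\eta),(y,\eta)\in\operatorname{dom}f$ and $f(x,\eta)=f(y,\eta)$. We identify $f$ with the set of triples $(x,\eta,v)$ with $f(x,\eta)=v$.

\begin{definition}\label{def:P}
$P$ consists of the triples $p=(f_p,\Gamma_p,h_p)$ such that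
\begin{itemize}
\item $f_p$ is a finite partial function from $\mu\times[\omega,\kappa)$ to $\kappa$ with $f_p(x,\eta)<\eta$;
\item $\Gamma_p$ is a finite set of pairs $(t,\delta)$ with $t\in\mathcal T$, $\delta<\kappa$ and $|t|\le|\delta|$;
\item $h_p$ is a finite partial function from $\theta\times\omega$ to $2$;
\item[(C)] $f_p$ has no conflict with any $(t,\delta)\in\Gamma_p$.
\end{itemize}
We put $q\le p$ if $f_q\supseteq f_p$, $\Gamma_q\supseteq\Gamma_p$ and $h_q\supseteq h_p$.
\end{definition}

Let $p\cup q=(f_p\cup f_q,\Gamma_p\cup\Gamma_q,h_p\cup h_q)$. If $r$ extends $p$ and $q$, then each component of $p\cup q$ is contained in that of $r$, and a conflict in $p\cup q$ is a conflict in $r$. Hence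
\[
\text{$p$ and $q$ are compatible if and only if $p\cup q\in P$,}
\]
and this holds if and only if $f_p\cup f_q$ and $h_p\cup h_q$ are functions and $f_p\cup f_q$ has no conflict with a member of $\Gamma_p\cup\Gamma_q$.

Let $\operatorname{dom}_1f_p$ and $\operatorname{dom}_1h_p$ be the sets of first coordinates of $\operatorname{dom}f_p$ and $\operatorname{dom}h_p$. Put
\[
\operatorname{supp}(p)=\operatorname{dom}_1f_p\cup\bigcup\{t:(t,\delta)\in\Gamma_p\}\in[\mu]^{<\kappa},\qquad \operatorname{supp}'(p)=\operatorname{dom}_1h_p\in[\theta]^{<\omega}.
\]
We say that $p$ is \emph{supported in $(w,w')$} if $\operatorname{supp}(p)\subseteq w$ and $\operatorname{supp}'(p)\subseteq w'$.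

For a $V$-generic $G\subseteq P$ let $f_x(\eta)=v$ if and only if $(x,\eta,v)\in f_p$ for some $p\in G$, and let
\[
J=\{B\subseteq\kappa: B\cap H=\emptyset\text{ for some club }H\subseteq\kappa\text{ with }H\in V\}.
\]

\begin{lemma}\label{lem:density}
In $V[G]$, every $f_x$ is defined on all of $[\omega,\kappa)$, and for $x\ne y$ there is $\gamma<\kappa$ with $f_x(\eta)\ne f_y(\eta)$ for all $\eta\in H(x,y)\setminus\gamma$.
\end{lemma}

\begin{proof}
Let $p\in P$ and $(x,\eta)\notin\operatorname{dom}f_p$. Since $\eta$ is infinite there is $v<\eta$ outside the range of $f_p$, and adding $(x,\eta,v)$ to $f_p$ creates no conflict because the value $v$ is not repeated. This gives the first claim by density. For the second, given $p$ choose $t\in\mathcal T$ containing $x$ and $y$, and $\delta<\kappa$ with $\delta\ge|t|$, $\delta\geq\omega$ and $\delta$ above all heights of $f_p$. Adding $(t,\delta)$ to $\Gamma_p$ gives a condition $p'$. If $p'\in G$ and $\eta\in H(x,y)\setminus\delta$, some $q\le p'$ in $G$ has both $(x,\eta)$ and $(y,\eta)$ in $\operatorname{dom}f_q$, and (C) for $q$ gives $f_x(\eta)\neq f_y(\eta)$.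
\end{proof}

\begin{remark}\label{rem:finite}
Infinite promises cannot be avoided. Consider the variant of $P$ in which the promises $(t,\delta)$ have arbitrary finite $t$; Lemma~\ref{lem:density} still holds. Fix distinct $x,y_0,y_1,\ldots<\mu$ and let $\gamma_n$ be the least $\gamma$ as in the lemma for $x,y_n$. Given $p$ and $\beta<\kappa$, choose $n$ with $y_n\notin\operatorname{supp}(p)$ and $\eta\in H(x,y_n)$ above $\beta$, $\omega$ and all heights of $f_p$. Adding $(x,\eta,0)$ and $(y_n,\eta,0)$ creates no conflict and forces $\gamma_n>\beta$. So $\kappa$ acquires cofinality $\omega$. In $P$, one promise whose set contains $x$ and all the $y_n$ bounds all the $\gamma_n$ at once.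
\end{remark}

\subsection{One coordinate}\label{sub:one}

We now carry out the main argument for the simplest names. We use in advance that $\kappa=\omega_1$ in $V[G]$ and that $J$ is an ideal (Lemmas~\ref{lem:cardinals} and~\ref{lem:J}). Let
\[
A_x=\{\eta\in[\omega,\kappa):f_x(\eta)=0\}\qquad(x<\mu).
\]
These sets form a $J$-antichain of size $\mu$. For $x\neq y$ the set $A_x\cap A_y$ misses the club $H(x,y)\setminus\gamma$ of Lemma~\ref{lem:density}. And $A_x$ meets every club $H\in V$, because to any $p$ we can add $(x,\eta,0)$ for an infinite $\eta\in H$ above all heights of $f_p$. By the discussion in the introduction, the first test for our model is an ideal for which only $\chi^+$ of these sets are known to form an antichain.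

\begin{lemma}\label{lem:onecopy}
Let $x_0,x_1,\dots$ be a comb for $H$ in $V$, with levels $j_1<j_2<\cdots$. Then $A_{x_0}\setminus H\subseteq\bigcup_{n\ge1}A_{x_n}$ in $V[G]$.
\end{lemma}

\begin{proof}
Let $\eta\notin H$ and let $q$ be a condition with $f_q(x_0,\eta)=0$. By density it suffices to find $n\ge1$ such that $(x_n,\eta,0)$ can be added to $f_q$. All but finitely many $n$ have the following three properties.
\begin{itemize}
\item $x_n\notin\operatorname{dom}_1f_q$, because this set is finite.
\item If $(t,\delta)\in\Gamma_q$ and $x_n\in t$, then $x_0\in t$. For if $t$ contains infinitely many $x_n$, $n\geq1$, they form a set $s\subseteq t$ with $\ell(s)=x_0$, and $t$ is $\ell$-closed.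
\item $j_n\ne\Delta(x_0,y)$ for all $y\in\operatorname{dom}_1f_q\setminus\{x_0\}$, because the $j_n$ are distinct.
\end{itemize}
Fix such an $n$. A conflict created by adding $(x_n,\eta,0)$ consists of a promise $(t,\delta)\in\Gamma_q$ with $\delta\le\eta$ and $x_n\in t$, and a $y\in t$ with $f_q(y,\eta)=0$ and $\eta\in H(x_n,y)$. If $y=x_0$, then $H(x_n,y)=H_{j_n}=H$, which does not contain $\eta$. If $y\ne x_0$, then $x_0,y\in t$ have the same value at $\eta$, so $\eta\notin H(x_0,y)$ by (C) for $q$; and by \eqref{eq:ultra}, $H(x_n,y)$ is $H(x_0,y)$ or $H$. In both cases $\eta\notin H(x_n,y)$.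
\end{proof}

\begin{example}\label{ex:one}
Let $X\in V$ be a subset of $\mu$ of size $\chi^+$, and let $I\in V[G]$ be an ideal such that the sets $A_x$ $(x\in X)$ are positive and have pairwise intersections in $I$. Then some $x\in X$ satisfies $A_x\setminus H\in I$ for all clubs $H\in V$; thus $I$ lies above $J$, by the identity map on $A_x$.

Otherwise some $p_0$ forces the hypotheses about $\dot I$ and forces that each $x\in X$ has a club $H\in V$ with $A_x\setminus H\notin\dot I$. In $V$ choose for each $x\in X$ a condition $q_x\le p_0$ and a club $H^*_x$ with $q_x\Vdash A_x\setminus H_x^*\notin\dot I$. There are only $\chi$ clubs, so $H^*_x$ is a fixed club $H$ for $\chi^+$ many $x$, and among these (V3) gives a comb $x_0,x_1,\dots$ for $H$. In a generic extension by a filter containing $q_{x_0}$, the positive set $A_{x_0}\setminus H$ is covered by the sets $A_{x_n}$, $n\ge1$, which contradicts Lemma~\ref{lem:cover}.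
\end{example}

The example shows why the threshold is $\omega_3$: it is $(2^\kappa)^+$ of the ground model, the least size that can be thinned to a single club.

\begin{remark}\label{rem:block}
The function $\ell$ repairs the damage done by infinite promises. Let $y$ satisfy $\Delta(x_0,y)<j_1$, let $\eta\in H(x_0,y)\setminus H$ be infinite, and suppose that $t=\{y\}\cup\{x_n:n\ge1\}$ were allowed in a promise. The triple $q=(\{(x_0,\eta,0),(y,\eta,0)\},\{(t,\omega)\},\emptyset)$ satisfies (C). It puts $\eta$ into $A_{x_0}\setminus H$ and keeps $\eta$ out of every $A_{x_n}$, since $H(x_n,y)=H(x_0,y)\ni\eta$ by \eqref{eq:ultra}. An $\ell$-closed set containing the $x_n$ contains $x_0$, and then $(x_0,y,\eta)$ is a conflict.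
\end{remark}

For arbitrary names $\dot A_k$ two things change. Membership of $\xi$ in $A_k$ is decided by conditions involving several coordinates and their own promises, so we first make the names isomorphic and then use parallel combs. And the heights used by the condition that puts $\xi$ into $A_k$ need not equal $\xi$; they are functions of $\xi$, and these functions play the role of the map $g$ in Definition~\ref{def:above}.

\section{Cardinals and lower bounds in $V[G]$}\label{sec:basic}

\begin{lemma}\label{lem:cc}
$P$ is $\kappa^+$-c.c.\ and $|P|=\theta$.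
\end{lemma}

\begin{proof}
Let $p_\alpha\in P$ for $\alpha<\kappa^+$. Since $\kappa^{<\kappa}=\kappa$, we may thin so that the sets $\operatorname{supp}(p_\alpha)$ form a $\Delta$-system with root $d$ and the sets $\operatorname{supp}'(p_\alpha)$ form one with root $d'$. There are at most $\kappa$ finite subsets of $d\times\kappa\times\kappa$ and of $d'\times\omega\times2$, so we may also assume that $f_{p_\alpha}\restriction(d\times\kappa)$ and $h_{p_\alpha}\restriction(d'\times\omega)$ do not depend on $\alpha$. Let $\alpha\ne\beta$. A point in $\operatorname{dom}f_{p_\alpha}\cap\operatorname{dom}f_{p_\beta}$ lies over $d$, where the two functions agree; the same holds for the $h$-components and $d'$. Let $(t,\delta)\in\Gamma_{p_\alpha}$ and $x\in t$. If $(x,\eta)\in\operatorname{dom}f_{p_\beta}$, then $x\in\operatorname{supp}(p_\alpha)\cap\operatorname{supp}(p_\beta)=d$, so $(x,\eta)\in\operatorname{dom}f_{p_\alpha}$. Hence a conflict of $f_{p_\alpha}\cup f_{p_\beta}$ with $(t,\delta)$ is a conflict of $f_{p_\alpha}$, and there is none. By symmetry $p_\alpha\cup p_\beta\in P$.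

There are $\mu$ choices for $f_p$, at most $\mu^{<\kappa}=\mu$ for $\Gamma_p$, and $\theta\ge\mu$ for $h_p$.
\end{proof}

The chain condition says nothing about $\kappa$ itself. To preserve $\kappa$ we produce generic conditions for small elementary submodels $\mathcal M$. We must amalgamate an arbitrary condition $r$ with a reflection $r'\in\mathcal M$, and there are two dangers. A promise of $r'$ may be broken by points of $r$ over $\mathcal M$ at heights above $\mathcal M\cap\kappa$; the promise $(\mathcal M\cap\mu,\mathcal M\cap\kappa)$ excludes this. And a point of $r'$ may repeat the value of a point of $r$ over a coordinate outside $\mathcal M$, under a promise of $r$; to avoid this, $\mathcal M$ must know the traces $t\cap\mathcal M$ of the promises of $r$ that start below $\mathcal M\cap\kappa$. These traces have size at most $|\delta|<\mathcal M\cap\kappa$, by the requirement $|t|\le|\delta|$, so they belong to $\mathcal M$ if $\mathcal M$ is closed under short sequences. Models with this closure exist because $\kappa$ is Mahlo; this is the only use of that hypothesis beyond inaccessibility.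

\begin{lemma}\label{lem:generic}
Call $\mathcal M\prec\mathcal H_\vartheta$ \emph{suitable} if it contains $\kappa,\mu,\theta,\langle H_j\rangle,\langle b_x\rangle,\ell,P$, if $\delta^*=\mathcal M\cap\kappa$ is an inaccessible cardinal below $\kappa$ with $|\mathcal M|=\delta^*$, and if every sequence of elements of $\mathcal M$ of length less than $\delta^*$ is in $\mathcal M$.
\begin{enumerate}
\item[(1)] Any finitely many elements of $\mathcal H_\vartheta$ belong to a suitable $\mathcal M$.
\item[(2)] If $\mathcal M$ is suitable, $p\in P\cap\mathcal M$ and $t^*=\mathcal M\cap\mu$, then $q=(f_p,\Gamma_p\cup\{(t^*,\delta^*)\},h_p)$ is an $(\mathcal M,P)$-generic condition below $p$.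
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Build an increasing chain $\langle\mathcal M_\alpha:\alpha<\kappa\rangle$ of elementary submodels of size less than $\kappa$, with unions at limits, such that $\mathcal M_0$ contains the parameters, $\alpha\subseteq\mathcal M_{\alpha+1}$, and every sequence of length at most $\alpha$ from $\mathcal M_\alpha$ is in $\mathcal M_{\alpha+1}$; there are fewer than $\kappa$ such sequences since $\kappa$ is inaccessible. The limit ordinals $\delta<\kappa$ such that $\mathcal M_\alpha\cap\kappa\subseteq\delta$ and $|\mathcal M_\alpha|<\delta$ for all $\alpha<\delta$ form a club, which contains an inaccessible $\delta$ because $\kappa$ is Mahlo. Then $\mathcal M_\delta\cap\kappa=\delta$ and $|\mathcal M_\delta|=\delta$. As $\delta$ is regular, a sequence from $\mathcal M_\delta$ of length less than $\delta$ is a sequence from some $\mathcal M_\alpha$, $\alpha<\delta$, with $\alpha$ at least its length, so it belongs to $\mathcal M_{\alpha+1}$.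

(2) If $s\subseteq t^*$ is in $\operatorname{dom}\ell$, then $s$ is countable, so $s\in\mathcal M$ and $\ell(s)\in\mathcal M\cap\mu$. Thus $t^*\in\mathcal T$, and $|t^*|=\delta^*$. All heights of $f_p$ are in $\mathcal M\cap\kappa=\delta^*$, so there is no conflict with $(t^*,\delta^*)$, and $q\in P$.

Let $D\in\mathcal M$ be dense open and $r\le q$. We must find a member of $D\cap\mathcal M$ compatible with $r$, and we may extend $r$ so that $r\in D$. Define
\begin{align*}
f^-&=\{(x,\eta,v)\in f_r:x\in\mathcal M,\ \eta<\delta^*\}, & h^-&=h_r\restriction((\mathcal M\cap\theta)\times\omega),\\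
\Gamma^-&=\{(t\cap\mathcal M,\delta):(t,\delta)\in\Gamma_r,\ \delta<\delta^*\}, & T^-&=\textstyle\bigcup\{t':(t',\delta)\in\Gamma^-\},
\end{align*}
and let $E^-$ be the set of heights of $f_r$ below $\delta^*$. If $(t,\delta)\in\Gamma_r$ and $\delta<\delta^*$, then $|t|\le|\delta|<\delta^*$, so $t\cap\mathcal M\in\mathcal M$; moreover $t\cap\mathcal M=t\cap t^*\in\mathcal T$. Hence $f^-,h^-,\Gamma^-,T^-,E^-$ are in $\mathcal M$, and $T^-\subseteq\mathcal M$. The condition $r$ has the following properties.
\begin{enumerate}
\item[(i)] $r\in D$, $f_r\supseteq f^-$ and $h_r\supseteq h^-$.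
\item[(ii)] $f_r$ has no conflict with a member of $\Gamma^-$.
\item[(iii)] Every $(x,\eta)\in\operatorname{dom}f_r\setminus\operatorname{dom}f^-$ has $x\notin T^-$ or $\eta\notin E^-$.
\end{enumerate}
Here (ii) holds because a conflict with $(t\cap\mathcal M,\delta)$ is a conflict with $(t,\delta)$. For (iii), if $x\notin\mathcal M$ then $x\notin T^-$, and if $x\in\mathcal M$ then $\eta\ge\delta^*$. All parameters of (i)--(iii) are in $\mathcal M$, so by elementarity some $r'\in P\cap\mathcal M$ satisfies (i)--(iii) in place of $r$. Then $f_{r'},h_{r'}\subseteq\mathcal M$, all heights of $f_{r'}$ are below $\delta^*$, and $t\subseteq\mathcal M$ for $(t,\delta)\in\Gamma_{r'}$, since $|t|\in\mathcal M\cap\kappa=\delta^*$. We show that $r\cup r'\in P$.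

If $(x,\eta)\in\operatorname{dom}f_r\cap\operatorname{dom}f_{r'}$, then $x\in\mathcal M$ and $\eta<\delta^*$, so $(x,\eta)\in\operatorname{dom}f^-$, and both functions extend $f^-$. A pair in $\operatorname{dom}h_r\cap\operatorname{dom}h_{r'}$ has first coordinate in $\mathcal M$, so it is in $\operatorname{dom}h^-$, and both functions extend $h^-$. Suppose that $(x,y,\eta)$ is a conflict of $f_r\cup f_{r'}$ with $(t,\delta)\in\Gamma_r\cup\Gamma_{r'}$.

\emph{Case A: $(t,\delta)\in\Gamma_{r'}$.} Then $x,y\in t\subseteq t^*$. If $\eta<\delta^*$, the points of $f_r$ over $x$ and $y$ at height $\eta$ are points of $f^-\subseteq f_{r'}$, so both points belong to $f_{r'}$, contrary to (C) for $r'$. If $\eta\ge\delta^*$, both points belong to $f_r$, and $(x,y,\eta)$ is a conflict with $(t^*,\delta^*)\in\Gamma_r$, contrary to (C) for $r$.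

\emph{Case B: $(t,\delta)\in\Gamma_r$.} By (C) for $r$, one of the two points, say $(x,\eta)$, is in $\operatorname{dom}f_{r'}\setminus\operatorname{dom}f_r$. Then $\delta\le\eta<\delta^*$, so $(t\cap\mathcal M,\delta)\in\Gamma^-$ and $x\in t\cap\mathcal M\subseteq T^-$. If $(y,\eta)\in\operatorname{dom}f_{r'}$, then $y\in t\cap\mathcal M$ and we have a conflict of $f_{r'}$ with $(t\cap\mathcal M,\delta)$, contrary to (ii) for $r'$. Otherwise $(y,\eta)\in\operatorname{dom}f_r$, so $\eta\in E^-$; and $(x,\eta)\notin\operatorname{dom}f^-$ because $f^-\subseteq f_r$. This contradicts (iii) for $r'$.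
\end{proof}

\begin{lemma}\label{lem:cardinals}
In $V[G]$:
\begin{enumerate}
\item[(1)] every countable set of ordinals is contained in a set in $V$ of $V$-cardinality less than $\kappa$;
\item[(2)] $\kappa=\omega_1$, and all $V$-cardinals above $\kappa$ are preserved; thus $\chi=\omega_2$, $\chi^+=\omega_3$, $\mu=\omega_4$, $\mu^+=\omega_5$ and $\theta=\omega_N$;
\item[(3)] $2^{\aleph_0}=\aleph_N$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\dot g$ be a name for a function from some $\alpha<\kappa$ to the ordinals and let $p\in P$. Take a suitable $\mathcal M$ containing $p,\dot g,\alpha$, and let $q\le p$ be $(\mathcal M,P)$-generic. For $\xi<\alpha$ we have $\xi\in\mathcal M$, so the dense open set of conditions deciding $\dot g(\xi)$ is in $\mathcal M$, and a condition in $\mathcal M$ that decides $\dot g(\xi)$ decides it to be an element of $\mathcal M$. Hence $q$ forces that the range of $\dot g$ is contained in $\mathcal M$. The case $\alpha=\omega$ gives (1). If $\dot g$ maps into $\kappa$, its range is bounded by $\delta^*<\kappa$, so $\kappa$ remains a regular uncountable cardinal.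

Next let $\omega\le\lambda<\kappa$; we show that $\lambda$ becomes countable. A promise may prevent all the $f_n$, $n<\omega$, from taking a particular value at $\lambda$, so we allow infinitely many values for each target. Let $c:\lambda\to\lambda$ in $V$ have all fibers infinite. Given $p$ and $\zeta<\lambda$, choose $n<\omega$ outside $\operatorname{dom}_1f_p$ and $v\in c^{-1}(\zeta)$ outside the range of $f_p$. Adding $(n,\lambda,v)$ to $f_p$ creates no conflict. By density $n\mapsto c(f_n(\lambda))$ maps $\omega$ onto $\lambda$. So $\kappa=\omega_1$, and cardinals $\ge\kappa^+$ are preserved by Lemma~\ref{lem:cc}.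

For (3), the union of the $h_p$, $p\in G$, is a function from $\theta\times\omega$ to $2$ whose $\theta$ sections are distinct reals, by density. Conversely a subset of $\omega$ in $V[G]$ is determined by an $\omega$-sequence of antichains of $P$ in $V$, and there are at most $(\theta^\kappa)^\omega=\theta$ such sequences.
\end{proof}

\begin{lemma}\label{lem:J}
In $V[G]$, $J$ is an ideal on $\omega_1$, and properties \textup{(a)} and \textup{(c)} of Proposition~\ref{prop:five} hold.
\end{lemma}

\begin{proof}
The family $J$ is closed under subsets, $\kappa\notin J$ since clubs are nonempty, and $\{\xi\}$ misses the club $\kappa\setminus(\xi+1)$. Let $B_n\cap H_{j_n}=\emptyset$ for $n<\omega$. The sequence $\langle j_n\rangle$ need not be in $V$, but by Lemma~\ref{lem:cardinals}(1) there is $X\in V$ with $\{j_n:n<\omega\}\subseteq X\subseteq\chi$ and $|X|^V<\kappa$. Then $\bigcap_{j\in X}H_j$ is a club in $V$ disjoint from $\bigcup_nB_n$.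

(a) For $\xi<\kappa$ the set $({}^\xi2)^V$ has size less than $\kappa$ in $V$, since $\kappa$ is inaccessible there, so it is countable in $V[G]$; fix an injection $c_\xi$ of it into $\omega$. For $e\in({}^\kappa2)^V$ let $F_e(\xi)=c_\xi(e\restriction\xi)$. If $e(\zeta)\ne e'(\zeta)$, then $F_e(\xi)\neq F_{e'}(\xi)$ for all $\xi>\zeta$. There are $(2^\kappa)^V=\chi=\omega_2$ such functions, so Lemma~\ref{lem:functions} gives every ideal an antichain of size $\omega_2$.

(c) Fix injections $c_\eta:\eta\to\omega$ for $\eta<\kappa$. For $x<\mu$ let $F_x(\eta)=c_\eta(f_x(\eta))$ for $\eta\ge\omega$ and $F_x(\eta)=0$ for $\eta<\omega$. For $x\ne y$ and $\gamma\geq\omega$ as in Lemma~\ref{lem:density}, the agreement set of $F_x$ and $F_y$ misses the club $H(x,y)\setminus\gamma\in V$, so it is in $J$. Apply Corollary~\ref{cor:pullback} with $\lambda=\mu=\omega_4$.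
\end{proof}

\section{The ideal of countable sets is not above $J$}\label{sec:escape}

\subsection{Names and supports}\label{sub:names}

Let $\dot A$ be a name for a subset of $\kappa$. For $\xi<\kappa$ let $W_\xi$ be a maximal set of pairwise incompatible conditions forcing $\xi\in\dot A$. We call $\langle W_\xi:\xi<\kappa\rangle$ a \emph{system of witnesses} for $\dot A$. Every condition forcing $\xi\in\dot A$ is compatible with a member of $W_\xi$, and therefore $\xi\in\dot A^G$ if and only if $G\cap W_\xi\ne\emptyset$. By Lemma~\ref{lem:cc}, $|W_\xi|\le\kappa$, so all members of $\bigcup_\xi W_\xi$ are supported in one pair $(w,w')$ with $w\in[\mu]^{\kappa}$ and $w'\in[\theta]^{\kappa}$.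

\subsection{Escaping from a club}

Property (e) comes down to the statement that no unbounded set $E\subseteq\kappa$ in $V[G]$ is almost contained in all ground-model clubs. If $P$ had only $\kappa$ conditions $q_\alpha$, we could build a club so sparse that each $q_\alpha$ can force an element of $E$ into each sufficiently late gap. The forcing $P$ is much larger, but seen from the support of a single name it has only $\kappa$ many types of conditions.

Fix $w\in[\mu]^\kappa$ and $w'\in[\theta]^\kappa$. A condition $q$ restricts the points that can be added over $w$ in two ways: through its points and promises over $w$, and through points over coordinates outside $w$ that share a promise with a coordinate in $w$. The second kind of restriction is recorded by the set $\Theta_q$ of all $(x,\eta,v)$ with $x\in w$ for which there are $(t,\delta)\in\Gamma_q$ and $y\in t\setminus w$ such that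
\[
x\in t,\qquad \eta\ge\delta,\qquad \eta\in H(x,y),\qquad (y,\eta,v)\in f_q .
\]
The \emph{trace} of $q$ is the quadruple consisting of $f_q\restriction(w\times\kappa)$, $h_q\restriction(w'\times\omega)$, $\Gamma_q^w=\{(t\cap w,\delta):(t,\delta)\in\Gamma_q\}$ and $\Theta_q$.

\begin{lemma}\label{lem:trace}
There are at most $\kappa$ traces. If $q$ and $q'$ have the same trace and $r$ is supported in $(w,w')$, then $r$ is compatible with $q$ if and only if it is compatible with $q'$.
\end{lemma}

\begin{proof}
The first two components are finite subsets of sets of size $\kappa$, the third is a finite subset of $[w]^{<\kappa}\times\kappa$, and $\Theta_q$ is a subset of $w\times\kappa\times\kappa$ of size less than $\kappa$, because $x$ ranges over fewer than $\kappa$ ordinals and $(\eta,v)$ over a finite set. As $\kappa^{<\kappa}=\kappa$, there are at most $\kappa$ traces.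

Put $f'=(f_q\restriction(w\times\kappa))\cup f_r$. We claim that $q\cup r\in P$ if and only if
\begin{enumerate}
\item[(i)] $f'$ and $(h_q\restriction(w'\times\omega))\cup h_r$ are functions,
\item[(ii)] $f'$ has no conflict with a member of $\Gamma_r\cup\Gamma_q^w$, and
\item[(iii)] $f_r\cap\Theta_q=\emptyset$.
\end{enumerate}
These conditions depend only on $r$ and the trace of $q$. Since $r$ is supported in $(w,w')$, (i) holds if and only if $f_q\cup f_r$ and $h_q\cup h_r$ are functions; assume this. A conflict as excluded by (ii) is a conflict in $q\cup r$. If $(x,\eta,v)\in f_r\cap\Theta_q$, witnessed by $(t,\delta)$ and $y$, then $(x,y,\eta)$ is a conflict of $f_q\cup f_r$ with $(t,\delta)$. Conversely let $(x,y,\eta)$ be a conflict of $f_q\cup f_r$ with $(t,\delta)\in\Gamma_q\cup\Gamma_r$. If $x,y\in w$, which is automatic when $(t,\delta)\in\Gamma_r$, then both points belong to $f'$ and (ii) fails for $(t\cap w,\delta)$. Otherwise $(t,\delta)\in\Gamma_q$ and, say, $y\notin w$, so that $(y,\eta)\in\operatorname{dom}f_q$. By (C) for $q$, $(x,\eta)\notin\operatorname{dom}f_q$; hence $(x,\eta)\in\operatorname{dom}f_r$,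 $x\in w$, and $(x,\eta,f_r(x,\eta))\in\Theta_q$. So (iii) fails.
\end{proof}

\begin{lemma}\label{lem:escape}
In $V[G]$, for every unbounded $E\subseteq\kappa$ there is a club $H\in V$ such that $E\setminus H$ is unbounded. Consequently property \textup{(e)} of Proposition~\ref{prop:five} holds.
\end{lemma}

\begin{proof}
Let $p_0\in G$ force that $\dot E$ is unbounded in $\kappa$. Work in $V$. Let $\langle W_\xi\rangle$ be a system of witnesses for $\dot E$, supported in $(w,w')$, and let $q_\alpha\le p_0$ $(\alpha<\kappa)$ be such that every condition below $p_0$ has the same trace as some $q_\alpha$. For $\alpha,\beta<\kappa$, some extension of $q_\alpha$ forces some $\xi>\beta$ into $\dot E$, and this extension is compatible with a member of $W_\xi$. Let $\xi(\alpha,\beta)$ be the least $\xi>\beta$ such that $q_\alpha$ is compatible with a member of $W_\xi$. Choose an increasing continuous sequence $\langle\beta_i:i<\kappa\rangle$ in $\kappa$ with $\beta_{i+1}>\xi(\alpha,\beta_i)$ for all $\alpha\le i$, and let $H=\{\beta_i:i<\kappa\}$, a club.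

Let $q\le p_0$ and $\beta<\kappa$. Take $\alpha$ such that $q_\alpha$ has the trace of $q$, and $i\ge\alpha$ with $\beta_i>\beta$. Then $\xi=\xi(\alpha,\beta_i)$ lies strictly between $\beta_i$ and $\beta_{i+1}$, so $\xi\notin H$, and some $r\in W_\xi$ is compatible with $q_\alpha$, hence with $q$ by Lemma~\ref{lem:trace}. The condition $q\cup r$ forces $\xi\in\dot E\setminus H$, and $\xi>\beta$. By density $p_0$ forces that $\dot E\setminus H$ is unbounded.

For (e), suppose that $A$ is uncountable and $g:A\to\kappa$ has $g^{-1}[B]$ countable for all $B\in J$. Singletons are in $J$, so $g$ is countable-to-one and $E=g[A]$ is uncountable, that is, unbounded in $\kappa=\omega_1$. For every club $H\in V$ we have $\kappa\setminus H\in J$, so $E\setminus H=g[g^{-1}[\kappa\setminus H]]$ is countable and hence bounded. This contradicts the first part.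
\end{proof}

\section{Covering arguments}\label{sec:covering}

\subsection{Isomorphic names}

To copy a condition from one name to another we need the names to have the same shape. Let $w_k=\{x^k_\alpha:\alpha<\kappa\}\subseteq\mu$ and $w'_k=\{z^k_\alpha:\alpha<\kappa\}\subseteq\theta$ be given with one-to-one enumerations. Let $\pi_{kl}$ denote both the bijection $x^k_\alpha\mapsto x^l_\alpha$ from $w_k$ onto $w_l$ and the bijection $z^k_\alpha\mapsto z^l_\alpha$ from $w'_k$ onto $w'_l$. For $p$ supported in $(w_k,w'_k)$ let $\pi_{kl}(p)$ be the triple with components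
\[
\{(\pi_{kl}(x),\eta,v):(x,\eta,v)\in f_p\},\quad \{(\pi_{kl}[t],\delta):(t,\delta)\in\Gamma_p\},\quad \{(\pi_{kl}(z),m,e):(z,m,e)\in h_p\}.
\]
This triple need not be a condition, since $\pi_{kl}[t]$ need not be $\ell$-closed. Clause (U2) below guarantees that it is a condition whenever we use it.

\begin{lemma}\label{lem:uniform}
Let $\nu\in\{\chi,\mu\}$. In $V$, let $\dot A_k$ $(k<\nu^+)$ be names for subsets of $\kappa$ with systems of witnesses $\langle W^k_\xi:\xi<\kappa\rangle$. There are $K\in[\nu^+]^{\nu^+}$, enumerated sets $w_k,w'_k$ $(k\in K)$ as above, sets $d,d'$ and $R,R'\subseteq\kappa$ such that every member of $\bigcup_\xi W^k_\xi$ is supported in $(w_k,w'_k)$ and, for all $k\ne l$ in $K$: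
\begin{enumerate}
\item[(U1)] $w_k\cap w_l=d=\{x^k_\alpha:\alpha\in R\}$, $w'_k\cap w'_l=d'=\{z^k_\alpha:\alpha\in R'\}$, and $\pi_{kl}$ is the identity on $d$ and on $d'$;
\item[(U2)] $\pi_{kl}$ carries $W^k_\xi$ onto $W^l_\xi$ for each $\xi<\kappa$;
\item[(U3)] if $\nu=\chi$, then $\Delta(\pi_{kl}(x),\pi_{kl}(y))=\Delta(x,y)$ for all $x\ne y$ in $w_k$;
\item[(U4)] if $\nu=\mu$, then $w_k=w_l=d$.
\end{enumerate}
These properties persist when $K$ is replaced by a subset.
\end{lemma}

\begin{proof}
By (V1), $\nu^\kappa=\nu\ge2^\kappa$. Choose $w_k,w'_k$ as in Section~\ref{sub:names}, with one-to-one enumerations. If $\nu=\mu$, first thin so that the sequence $\langle x^k_\alpha:\alpha<\kappa\rangle$, which has $\mu^\kappa=\mu$ possible values, is constant. Apply the $\Delta$-system lemma twice to get roots $d$ and $d'$; if $\nu=\mu$ this gives (U4). Then thin so that the following objects do not depend on $k$: the partial functions $\alpha\mapsto x^k_\alpha$ on $\{\alpha:x^k_\alpha\in d\}$ and $\alpha\mapsto z^k_\alpha$ on $\{\alpha:z^k_\alpha\in d'\}$, each with at most $2^\kappa\cdot\kappa^\kappa\le\nu$ possible values, which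 gives (U1); if $\nu=\chi$, the function $(\alpha,\beta)\mapsto\Delta(x^k_\alpha,x^k_\beta)$, with at most $\chi^\kappa=\chi$ possible values, which gives (U3); and the shape of $\langle W^k_\xi\rangle_\xi$, defined as follows. Replace $x^k_\alpha$ and $z^k_\alpha$ by $\alpha$ in a condition supported in $(w_k,w'_k)$. The result is a triple of finite subsets of $\kappa^3$, $[\kappa]^{<\kappa}\times\kappa$ and $\kappa\times\omega\times2$, so there are $\kappa^{<\kappa}=\kappa$ possible results. The shape is the set of pairs of $\xi$ and the result for a member of $W^k_\xi$; it has at most $2^\kappa\le\nu$ possible values, and equality of shapes is (U2).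
\end{proof}

\subsection{No antichain of size $\omega_5$}

With $\mu^+$ names, the $\mu$-coordinates can be made identical, so only the $h$-components are copied, and they carry no constraints.

\begin{proposition}\label{prop:b}
Property \textup{(b)} of Proposition~\ref{prop:five} holds in $V[G]$.
\end{proposition}

\begin{proof}
Suppose that $p_0$ forces that $\dot I$ is an ideal and that the sets $\dot A_k$ $(k<\mu^+)$ are $\dot I$-positive with pairwise intersections in $\dot I$. Apply Lemma~\ref{lem:uniform} with $\nu=\mu$, choose distinct $k_0,k_1,\ldots\in K$, and let $G\ni p_0$ be generic. We show that $A_{k_0}\subseteq\bigcup_{n\ge1}A_{k_n}$, which contradicts Lemma~\ref{lem:cover}.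

Let $\xi\in A_{k_0}$, $p\in G\cap W^{k_0}_\xi$ and $p^n=\pi_{k_0k_n}(p)\in W_\xi^{k_n}$. By (U4) and (U1), $f_{p^n}=f_p$ and $\Gamma_{p^n}=\Gamma_p$. Let $q\le p$. The sets $w'_{k_n}\setminus d'$ are pairwise disjoint, so some $n\ge1$ has $(w'_{k_n}\setminus d')\cap\operatorname{dom}_1h_q=\emptyset$. Over $d'$ the function $h_{p^n}$ coincides with $h_p\subseteq h_q$. So $h_q\cup h_{p^n}$ is a function, and $(f_q,\Gamma_q,h_q\cup h_{p^n})$ is a condition extending $q$ and $p^n$. By density some $p^n$, $n\ge1$, is in $G$, and then $\xi\in A_{k_n}$.
\end{proof}

\subsection{Antichains of size $\omega_3$}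

With only $\chi^+$ names the $\mu$-coordinates differ, and we are in the situation of Section~\ref{sub:one}: points can be copied at heights outside the club coded by the comb. The assumption that $I$ is not above $J$ is used to find a club that is avoided by the heights for a positive set of $\xi$.

\begin{proposition}\label{prop:d}
Property \textup{(d)} of Proposition~\ref{prop:five} holds in $V[G]$.
\end{proposition}

\begin{proof}
Suppose not. Then some $p_0$ forces that $\dot I$ is an ideal, that the sets $\dot A_k$ $(k<\chi^+)$ are $\dot I$-positive with pairwise intersections in $\dot I$, and that $\dot I$ does not lie above $J$. Every member of $J$ is contained in the complement of a club from $V$, so the last statement means: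
\begin{enumerate}
\item[$(*)$] for all $A\notin I$ and $g:A\to\kappa$ there is a club $H\in V$ with $\{\xi\in A:g(\xi)\notin H\}\notin I$.
\end{enumerate}
Apply Lemma~\ref{lem:uniform} with $\nu=\chi$. For $k\in K$ and $p$ supported in $(w_k,w'_k)$ let $\operatorname{ht}_k(p)$ be the finite set of heights of the points of $f_p$ over $w_k\setminus d$. These are the points that move under copying. For a club $H\in V$ and a generic $G$ let
\[
B_k(H)=\{\xi<\kappa:\text{some }p\in G\cap W^k_\xi\text{ has }\operatorname{ht}_k(p)\cap H=\emptyset\}\subseteq A_k .
\]

\emph{Step 1: the club.} Fix $k\in K$ and a generic $G\ni p_0$. For $\xi\in A_k$ let $p_\xi\in G\cap W_\xi^k$. Since $I$ is closed under countable unions, there are $m<\omega$ and a positive $A^0\subseteq A_k$ with $|\operatorname{ht}_k(p_\xi)|=m$ for $\xi\in A^0$; let $\eta_1(\xi)<\dots<\eta_m(\xi)$ list $\operatorname{ht}_k(p_\xi)$. For $e=1,\dots,m$ in turn, apply $(*)$ to $\eta_e\restriction A^{e-1}$ to get a club $H^e\in V$ such that $A^e=\{\xi\in A^{e-1}:\eta_e(\xi)\notin H^e\}$ is positive. Let $H^*=H^1\cap\dots\cap H^m$, and $H^*=\kappa$ if $m=0$. For $\xi\in A^m$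 no $\eta_e(\xi)$ is in $H^*$, so $B_k(H^*)\supseteq A^m$ is positive. Hence in $V$ there are, for each $k\in K$, a condition $q_k\le p_0$ and a club $H^*_k$ such that $q_k$ forces $B_k(H^*_k)\notin\dot I$. There are only $\chi$ clubs, so after thinning $K$ we may assume that $H^*_k=H$ for all $k\in K$.

\emph{Step 2: the combs.} For $\alpha\notin R$ we have $x^k_\alpha\in w_k\setminus d$, and the sets $w_k\setminus d$ are pairwise disjoint, so $(\alpha,k)\mapsto x^k_\alpha$ is one-to-one on $(\kappa\setminus R)\times K$. Let $k_0,k_1,\dots$ and $j_1<j_2<\cdots$ be given by (V3) for $S=\kappa\setminus R$ and $H$. Write $x_\alpha=x_\alpha^{k_0}$, $x^n_\alpha=x_\alpha^{k_n}$ and $\pi_n=\pi_{k_0k_n}$. Let $G\ni q_{k_0}$ be generic, so that $B=B_{k_0}(H)$ is a positive subset of $A_{k_0}$. We show that $B\subseteq\bigcup_{n\ge1}A_{k_n}$, which contradicts Lemma~\ref{lem:cover}.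

Let $\xi\in B$, witnessed by $p\in G\cap W_\xi^{k_0}$ with $\operatorname{ht}_{k_0}(p)\cap H=\emptyset$, and let $p^n=\pi_n(p)\in W^{k_n}_\xi$. By density it suffices to show that every $q\le p$ is compatible with some $p^n$, $n\ge1$.

\emph{Step 3: the choice of $n$.} Fix $q\le p$ and let $S_0=\{\alpha\in\kappa\setminus R:x_\alpha\in\operatorname{dom}_1f_p\}$, a finite set. All but finitely many $n\ge1$ satisfy the following.
\begin{enumerate}
\item[(n1)] $(w_{k_n}\setminus d)\cap\operatorname{dom}_1f_q=\emptyset$ and $(w'_{k_n}\setminus d')\cap\operatorname{dom}_1h_q=\emptyset$. The sets $w_{k_n}\setminus d$ are pairwise disjoint, as are the sets $w'_{k_n}\setminus d'$, and $f_q,h_q$ are finite.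
\item[(n2)] If $(t,\delta)\in\Gamma_q$, $\alpha\in S_0$ and $x^n_\alpha\in t$, then $x_\alpha\in t$. There are finitely many pairs of $(t,\delta)$ and $\alpha$; and if $s=t\cap\{x^m_\alpha:m\ge1\}$ is infinite, then $\ell(s)=x_\alpha$ by (V3)(2), so $x_\alpha\in t$ since $t$ is $\ell$-closed.
\item[(n3)] $j_n\ne\Delta(x_\alpha,y)$ for all $\alpha\in S_0$ and $y\in\operatorname{dom}_1f_q\setminus\{x_\alpha\}$. Finitely many values are excluded and the $j_n$ are distinct.
\end{enumerate}
Fix such an $n$.

\emph{Step 4: $q\cup p^n\in P$.} Call the points of $f_{p^n}$ over $w_{k_n}\setminus d$ \emph{new}. They are the pairs $(x^n_\alpha,\eta)$ with $\alpha\in S_0$ and $(x_\alpha,\eta)\in\operatorname{dom}f_p$. For a new point,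
\begin{equation}\label{eq:new}
\eta\notin H\qquad\text{and}\qquad f_{p^n}(x^n_\alpha,\eta)=f_p(x_\alpha,\eta)=f_q(x_\alpha,\eta),
\end{equation}
because $\eta\in\operatorname{ht}_{k_0}(p)$. The remaining points of $f_{p^n}$ lie over $d$, where $f_{p^n}$ coincides with $f_p\subseteq f_q$. By (n1) no new point is a point of $f_q$. So $f=f_q\cup f_{p^n}$ is a function, and its points are the new points and the points of $f_q$, which we call \emph{old}. In the same way, $h_{p^n}$ coincides with $h_p\subseteq h_q$ over $d'$ and its other first coordinates are not in $\operatorname{dom}_1h_q$, so $h_q\cup h_{p^n}$ is a function.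

Let $(t,\delta)\in\Gamma_q\cup\Gamma_{p^n}$, let $x\ne y$ in $t$, $\eta\ge\delta$ and $f(x,\eta)=f(y,\eta)$. We must show that $\eta\notin H(x,y)$.

\emph{Case 1: $(t,\delta)\in\Gamma_{p^n}$.} Then $t=\pi_n[t']$ with $(t',\delta)\in\Gamma_p\subseteq\Gamma_q$. Let $x'=\pi_n^{-1}(x)$ and $y'=\pi_n^{-1}(y)$, distinct elements of $t'$. We have $f_q(x',\eta)=f(x,\eta)$: if $(x,\eta)$ is new this is \eqref{eq:new}, and if it is old, then $x\in w_{k_n}\cap\operatorname{dom}_1f_q\subseteq d$ by (n1), so $x'=x$. The same argument gives $f_q(y',\eta)=f(y,\eta)$. By (C) for $q$ and $(t',\delta)$, $\eta\notin H(x',y')$, and $H(x',y')=H(x,y)$ by (U3).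

\emph{Case 2: $(t,\delta)\in\Gamma_q$.} If both points are old, use (C) for $q$. Otherwise let $(x,\eta)$ be new, $x=x^n_\alpha$. Then $x_\alpha\in t$ by (n2), and \eqref{eq:new} holds. There are three possibilities for $y$.
\begin{itemize}
\item $(y,\eta)$ is new, $y=x^n_\beta$ with $\beta\ne\alpha$. Then $x_\beta\in t$ by (n2) and $f_q(x_\alpha,\eta)=f_q(x_\beta,\eta)$ by \eqref{eq:new}, so $\eta\notin H(x_\alpha,x_\beta)$ by (C) for $q$, and $H(x_\alpha,x_\beta)=H(x,y)$ by (U3).
\item $y=x_\alpha$. Then $H(x,y)=H_{j_n}=H$ by (V3)(1), and $\eta\notin H$.
\item $(y,\eta)$ is old and $y\ne x_\alpha$. Then $f_q(y,\eta)=f_q(x_\alpha,\eta)$, so $\eta\notin H(x_\alpha,y)$ by (C) for $q$. By (n3), (V3)(1) and \eqref{eq:ultra}, $\Delta(x,y)$ is $\Delta(x_\alpha,y)$ or $j_n$, so $H(x,y)$ is $H(x_\alpha,y)$ or $H$, and neither contains $\eta$.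
\end{itemize}
So $q\cup p^n\in P$, and the proof is complete.
\end{proof}

Lemmas~\ref{lem:cardinals}, \ref{lem:J} and~\ref{lem:escape} and Propositions~\ref{prop:b} and~\ref{prop:d} prove Proposition~\ref{prop:five}, given the ground model of Proposition~\ref{prop:ground}.

\section{The ground model}\label{sec:ground}

We prove Proposition~\ref{prop:ground}. The cardinal $\kappa$ is Mahlo in $L$: an inaccessible cardinal is inaccessible in $L$, and a club of $\kappa$ lying in $L$ contains an inaccessible cardinal. We work in $L$, where GCH gives
\[
\kappa^{<\kappa}=\kappa,\qquad 2^\kappa=\chi^\kappa=\chi,\qquad \mu^\kappa=\mu,\qquad\theta^\kappa=\theta.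
\]
Fix an enumeration $\langle H_j:j<\chi\rangle$ of the clubs of $\kappa$ in which each club occurs cofinally often.

We need $\mu=\chi^{++}$ distinct functions $\chi\to2$ while keeping $2^\kappa=\chi$, so we add the $b_x$ and $\ell$ by conditions of size at most $\kappa$. The difficulty is the chain condition. If $\ell(s)$ could be any ordinal below $\mu$, the conditions that set $\ell(s)=x$, for a fixed $s$ and varying $x<\mu$, would form an antichain of size $\mu$. So we fix in advance a set $Z_s$ of at most $\chi$ candidates for $\ell(s)$. The candidates must be rich enough that every family of size $\chi^+$ contains $x_0,x_1,\dots$ with $x_0\in Z_s$ for all infinite $s\subseteq\{x_n:n\ge1\}$. For $s\subseteq\chi^+$ one could take $Z_s=\sup s$, which has size at most $\chi$ and contains every $x_0<\sup s$. For $s\subseteq\chi^{++}$ the ordinal $\sup s$ may have size $\chi^+$, and we have to select $\chi$ of its elements in a way that is coherent along increasing $\chi^+$-sequences. The square principle provides the coherence.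

\subsection{Candidates}

By Jensen's theorem, $\square_{\chi^+}$ holds in $L$: there are sets $C_\sigma$, for limit $\sigma<\mu$, such that $C_\sigma$ is a club of $\sigma$, $\operatorname{otp}(C_\sigma)\le\chi^+$, and $C_\tau=C_\sigma\cap\tau$ whenever $\tau<\sigma$ is a limit point of $C_\sigma$. Fix surjections $e_\gamma:\chi^+\to\gamma$ for $0<\gamma<\mu$; they exist because $\mu=\chi^{++}$. For $s\subseteq\mu$ of order type $\omega$ and $\sigma=\sup s$ put
\[
Z_s=\{e_\gamma(\varepsilon):0<\gamma\in C_\sigma,\ \varepsilon<\operatorname{otp}(C_\sigma)\}.
\]
Since $\operatorname{cf}(\sigma)=\omega$ and $C_\sigma$ is cofinal in $\sigma$, its order type is not $\chi^+$. So $\operatorname{otp}(C_\sigma)<\chi^+$ and $|Z_s|\le\chi$.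

\begin{lemma}\label{lem:candidates}
Let $\varphi:\chi^+\to\mu$ be strictly increasing. There is a club $E\subseteq\chi^+$ such that for all $\nu\in E$, all $i_0<\nu$ and all sequences $i_1<i_2<\cdots$ of length $\omega$ cofinal in $\nu$ we have $\varphi(i_0)\in Z_s$, where $s=\{\varphi(i_n):n\ge1\}$.
\end{lemma}

\begin{proof}
Let $\rho=\sup_i\varphi(i)<\mu$. Then $\operatorname{cf}(\rho)=\chi^+$, so $\operatorname{otp}(C_\rho)=\chi^+$. Let $\psi:\chi^+\to C_\rho$ be the increasing enumeration, which is continuous. Let $E$ be the set of limit $\nu<\chi^+$ such that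
\begin{itemize}
\item for all $i<\nu$ there are $\iota,\varepsilon<\nu$ with $\varphi(i)<\psi(\iota)$ and $e_{\psi(\iota)}(\varepsilon)=\varphi(i)$, and
\item for all $\iota<\nu$ there is $i<\nu$ with $\psi(\iota)<\varphi(i)$.
\end{itemize}
Witnesses below $\chi^+$ exist for every $i$ and every $\iota$, because both $\varphi$ and $\psi$ are cofinal in $\rho$ and $e_{\psi(\iota)}$ is onto $\psi(\iota)$. So $E$ contains the limit ordinals closed under functions choosing witnesses and is unbounded; it is closed because the two conditions pass to limits. For $\nu\in E$ they give $\sup_{i<\nu}\varphi(i)=\sup_{\iota<\nu}\psi(\iota)=\psi(\nu)$.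

Let $\nu\in E$ and $i_0,i_1,\dots$ be as in the lemma. Then $\sigma=\sup s=\psi(\nu)$ is a limit point of $C_\rho$, so $C_\sigma=C_\rho\cap\sigma=\{\psi(\iota):\iota<\nu\}$ has order type $\nu$. With $\iota,\varepsilon<\nu$ as in the first condition for $i_0$ we get $\varphi(i_0)=e_{\psi(\iota)}(\varepsilon)\in Z_s$.
\end{proof}

Lemma~\ref{lem:candidates} needs increasing sequences, and (V3) concerns $\kappa$ many sequences at once. They can be made increasing simultaneously.

\begin{lemma}\label{lem:increasing}
Let $Q\subseteq\kappa$ and let $\varphi_c$ $(c\in Q)$ be one-to-one functions from $\chi^+$ to the ordinals. There is $K\in[\chi^+]^{\chi^+}$ such that every $\varphi_c\restriction K$ is strictly increasing.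
\end{lemma}

\begin{proof}
Take $\mathcal N\prec\mathcal H_\vartheta$ of size $\chi$ with $\chi\subseteq\mathcal N$, $\langle\varphi_c:c\in Q\rangle\in\mathcal N$, and every $\kappa$-sequence from $\mathcal N$ in $\mathcal N$. Such a model is the union of a chain of length $\chi$ of models of size $\chi$, each containing all $\kappa$-sequences from the earlier ones; this uses $\chi^\kappa=\chi$ and the regularity of $\chi>\kappa$. Every element of $\mathcal N\cap\chi^+$ is a subset of $\mathcal N$, so $\mathcal N\cap\chi^+$ is an ordinal below $\chi^+$. Let $k^*\in\chi^+\setminus\mathcal N$; it lies above all elements of $\mathcal N\cap\chi^+$.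

Let $c\in Q$. Then $\varphi_c\in\mathcal N$, and $\varphi_c(k^*)\notin\mathcal N$, since otherwise its unique preimage $k^*$ would be in $\mathcal N$. Let $\rho_c$ be the least ordinal in $\mathcal N$ above $\varphi_c(k^*)$; it exists because $\mathcal N$ contains a strict upper bound of the range of $\varphi_c$. Then
\begin{equation}\label{eq:rho}
\tau<\varphi_c(k^*)<\rho_c\qquad\text{for all }\tau\in\mathcal N\cap\rho_c .
\end{equation}
If $\rho_c=\tau+1$, then $\tau\in\mathcal N$, contrary to \eqref{eq:rho}; so $\rho_c$ is a limit ordinal. If $\operatorname{cf}(\rho_c)\le\chi$, a cofinal map $\operatorname{cf}(\rho_c)\to\rho_c$ in $\mathcal N$ has its range inside $\mathcal N$, so $\mathcal N\cap\rho_c$ is cofinal in $\rho_c$, again contrary to \eqref{eq:rho}. Hence $\operatorname{cf}(\rho_c)\ge\chi^+$.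

By closure $\langle\rho_c:c\in Q\rangle\in\mathcal N$. Consider the statement: for all $\tau<\chi^+$ and all $\langle\tau_c\rangle\in\prod_{c\in Q}\rho_c$ there is $k$ with $\tau<k<\chi^+$ and $\tau_c<\varphi_c(k)<\rho_c$ for all $c\in Q$. If $\tau$ and $\langle\tau_c\rangle$ are in $\mathcal N$, then each $\tau_c$ is in $\mathcal N\cap\rho_c$, so $k^*$ is a witness by \eqref{eq:rho}, and by elementarity there is a witness in $\mathcal N$. So the statement holds in $\mathcal N$, and therefore in $\mathcal H_\vartheta$. Now choose the elements of $K$ by recursion of length $\chi^+$. At each step let $\tau$ be the supremum of the earlier $k$ and $\tau_c$ the supremum of the earlier values $\varphi_c(k)$. These are suprema of at most $\chi$ ordinals, so $\tau<\chi^+$ and $\tau_c<\rho_c$, and the statement supplies the next $k$.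
\end{proof}

\subsection{The forcing $\mathbb A$}

A condition is a triple $a=(u,b,\ell)$ where $u\in[\mu]^{\le\kappa}$, $b$ assigns to each $x\in u$ a string $b(x)\in{}^{<\chi}2$, and $\ell$ is a function of size at most $\kappa$ whose domain consists of subsets $s$ of $u$ of order type $\omega$, with $\ell(s)\in Z_s\cap u$. We put $(u',b',\ell')\le(u,b,\ell)$ if $u'\supseteq u$, $b'(x)\supseteq b(x)$ for $x\in u$, and $\ell'\supseteq\ell$. A condition can be extended by adding any $\kappa$ many ordinals to $u$, with empty strings, and by lengthening strings. The union of a set of conditions is formed coordinatewise: $u$ and $\ell$ are the unions, and $b(x)$ is the union of the strings assigned to $x$.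

\begin{lemma}\label{lem:A}
\begin{enumerate}
\item[(1)] Decreasing sequences in $\mathbb A$ of length less than $\chi$ have lower bounds.
\item[(2)] Given conditions indexed by $k<\chi^+$, there are extensions $a_k=(u_k,b_k,\ell_k)$ of them, one-to-one enumerations $u_k=\{y^k_c:c<\kappa\}$, a set $K\in[\chi^+]^{\chi^+}$, an ordinal $\beta<\chi$, a set $u$ and $C_0\subseteq\kappa$ such that for $k\ne l$ in $K$: $u_k\cap u_l=u=\{y^k_c:c\in C_0\}$; $y^k_c=y^l_c$ for $c\in C_0$; $b_k(y^k_c)=b_l(y^l_c)$ has length $\beta$ for all $c<\kappa$; and $\ell_k$ and $\ell_l$ have the same restriction to subsets of $u$.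
\item[(3)] In the situation of \textup{(2)}, the union of at most $\kappa$ many $a_k$, $k\in K$, is a condition extending each of them. Hence $\mathbb A$ is $\chi^+$-c.c.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The union of such a sequence is a condition, since $\chi$ is regular.

(2) Extend each condition so that $|u_k|=\kappa$ and all its strings have a common length $\beta_k<\chi$, and fix enumerations. The $\Delta$-system lemma applies since $\chi^\kappa=\chi$ and gives a root $u$. Each of the following has at most $\chi$ possible values and can be made independent of $k$ by thinning: the ordinal $\beta_k$; the function $c\mapsto y^k_c$ on $\{c:y^k_c\in u\}$, with at most $2^\kappa\cdot\kappa^\kappa=\chi$ values; the function $c\mapsto b_k(y^k_c)$, with at most $(2^\kappa)^\kappa=\chi$ values once $\beta_k$ is fixed; and the restriction of $\ell_k$ to subsets of $u$. For the last, $u$ has at most $\kappa^\omega=\kappa$ subsets $s$ of order type $\omega$, and $\ell_k(s)$ is undefined or one of at most $\chi$ elements of $Z_s$, so there are at most $\chi^\kappa=\chi$ possibilities. This is the only place where the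 bound on $|Z_s|$ is used.

(3) For $k\ne l$, an element of $u_k\cap u_l$ is $y_c^k=y^l_c$ with $c\in C_0$ and has the same string in both conditions. If $s\in\operatorname{dom}\ell_k\cap\operatorname{dom}\ell_l$, then $s\subseteq u_k\cap u_l=u$, so $\ell_k(s)=\ell_l(s)$. The union has size at most $\kappa$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ground}]
Let $V$ be an $\mathbb A$-generic extension of $L$. Let $b_x$ be the union of the strings assigned to $x$, and $\ell$ the union of the third components, over all conditions in the generic filter. By Lemma~\ref{lem:A}, $V$ has the same cardinals as $L$ and no new $\kappa$-sequences of elements of $L$. So $V$ and $L$ have the same subsets of $\kappa$ and the same functions from $\kappa$ to $\chi$, $\mu$, $\theta$; this gives (V1) and shows that $\langle H_j\rangle$ still lists all clubs of $\kappa$. By density each $b_x$ is defined on all of $\chi$, and $b_x\ne b_y$ for $x\ne y$: extend the two strings to a common length and append $0$ to one and $1$ to the other.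

It remains to prove (V3). We may take $K=\chi^+$. The sets $S$ and $H$ are in $L$. Let $a$ be any condition forcing that $(\alpha,k)\mapsto\dot x^k_\alpha$ is a one-to-one map from $S\times\chi^+$ to $\mu$. We find $a^*\le a$ forcing the conclusion; since every extension of $a$ has the same property, this suffices by density. Work in $L$.

\emph{Uniformizing.} For each $k<\chi^+$ choose, by Lemma~\ref{lem:A}(1), an extension of $a$ that forces $\dot x^k_\alpha=x^k_\alpha$ for all $\alpha\in S$, for some ordinals $x^k_\alpha$, and whose first component contains all $x^k_\alpha$, $\alpha\in S$. Apply Lemma~\ref{lem:A}(2) to these conditions, obtaining $a_k$, $y^k_c$, $K$, $\beta$, $u$, $C_0$. Thin $K$ so that $x^k_\alpha=y^k_{c(\alpha)}$ for a function $c:S\to\kappa$ independent of $k$; there are at most $\kappa^\kappa=\chi$ such functions. We have $c(\alpha)\notin C_0$ for all $\alpha\in S$, since otherwise, for $k\ne l$ in $K$, the condition $a_k\cup a_l\le a$ would force $\dot x^k_\alpha=\dot x^l_\alpha$.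

Let $Q=\kappa\setminus C_0$. The ordinals $y^k_c$ for $c\in Q$ and $k\in K$ lie outside $u$ and are pairwise distinct. By Lemma~\ref{lem:increasing}, applied after identifying $K$ with $\chi^+$ in increasing order, we may thin $K$ so that $k\mapsto y^k_c$ is strictly increasing on $K$ for every $c\in Q$. Let $\langle k(i):i<\chi^+\rangle$ enumerate $K$ increasingly, let $\varphi_c(i)=y^{k(i)}_c$, and let $E_c$ be the club given by Lemma~\ref{lem:candidates} for $\varphi_c$. The intersection of at most $\kappa$ clubs of $\chi^+$ is a club, so there is $\nu\in\bigcap_{c\in Q}E_c$ of cofinality $\omega$. Choose $i_0<i_1<\cdots$ cofinal in $\nu$ and put $k_n=k(i_n)$. Choose $\beta\le j_1<j_2<\dots<\chi$ with $H_{j_n}=H$, and let $j_\omega=\sup_nj_n<\chi$.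

\emph{Building the combs.} Define $a^*=(u^*,b^*,\ell^*)$ as follows. Let $u^*=\bigcup_{n\ge0}u_{k_n}$, the disjoint union of $u$ and the set of the distinct ordinals $y^{k_n}_c$, $c\in Q$, $n\ge0$. On $u$ let $b^*$ be the common restriction of the $b_{k_n}$. For $c\in Q$ let $b^*(y^{k_0}_c)$ be the string of length $j_\omega$ that extends $b_{k_0}(y^{k_0}_c)$ by zeros, and for $n\ge1$ let $b^*(y^{k_n}_c)$ be the string of length $j_\omega$ that extends $b_{k_n}(y^{k_n}_c)$, has value $1$ at $j_n$, and has value $0$ elsewhere on $[\beta,j_\omega)$. Finally let
\[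
\ell^*=\bigcup_{n\ge0}\ell_{k_n}\ \cup\ \bigl\{(s,y^{k_0}_c):c\in Q,\ s\subseteq\{y^{k_n}_c:n\ge1\}\text{ infinite}\bigr\}.
\]
We check that $a^*$ is a condition. The first union is a function by Lemma~\ref{lem:A}(3). Let $s$ be one of the added sets, for $c\in Q$. It has order type $\omega$, since $n\mapsto y_c^{k_n}$ is increasing. It equals $\{\varphi_c(i_n):n\in M\}$ for an infinite $M\subseteq\omega\setminus\{0\}$, and $\langle i_n:n\in M\rangle$ is cofinal in $\nu$, so $y^{k_0}_c=\varphi_c(i_0)\in Z_s\cap u^*$ by Lemma~\ref{lem:candidates}. It meets each $u_{k_m}$ in at most the point $y_c^{k_m}$, so it is not in $\operatorname{dom}\ell_{k_m}$. Added sets for different $c$ are disjoint. Hence $\ell^*$ is a function, and it has size at most $\kappa+\kappa\cdot2^\omega=\kappa$. So $a^*\in\mathbb A$ and $a^*\le a_{k_n}\le a$ for all $n\ge0$.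

For $c\in Q$ and $n\ge1$, the strings $b^*(y_c^{k_0})$ and $b^*(y^{k_n}_c)$ agree below $\beta$ by Lemma~\ref{lem:A}(2), are both zero on $[\beta,j_n)$, and differ at $j_n$. For $\alpha\in S$, $a^*$ forces $\dot x^{k_n}_\alpha=y^{k_n}_{c(\alpha)}$ for all $n\geq0$, with $c(\alpha)\in Q$. So $a^*$ forces clauses (1) and (2) of (V3).
\end{proof}

This completes the proof of Proposition~\ref{prop:five}, and with it the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{SP}
\emph{Saturation properties of ideals in generic extensions. I},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1982-270-02/\allowbreak S0002-9947-1982-0645330-7/\allowbreak S0002-9947-1982-0645330-7.pdf}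

\end{thebibliography}
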